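# An analytic family of $\ell_1$-free spaces with no common separable $\ell_1$-free superspace

## 1. The theorem, and why it answers a question about $\mathcal G_{\ell_1}$

Scalars are real until the last section, $\mathbb N=\{1,2,\dots\}$, and a Banach space is called *$\ell_1$-free* if it contains no isomorphic copy of $\ell_1$. The notation $\mathcal{SB}$, $\mathcal{SE}$, $\mathcal G_{\ell_1}$ is explained right after the statements.

**Theorem A.** There are separable Banach spaces $X_\sigma$, $\sigma\in\{0,1\}^{\mathbb N}$, such that

1. every $X_\sigma$ is $\ell_1$-free;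
2. $\mathcal A=\{X\in\mathcal{SB}: X\text{ is isometric to some }X_\sigma\}$ is analytic;
3. if $Y$ is a separable Banach space and $X_\sigma$ embeds isomorphically into $Y$ for uncountably many $\sigma$, then $Y$ contains $\ell_1$.

Hence $\mathcal A\subseteq\mathcal G_{\ell_1}$ is analytic and no $Y\in\mathcal G_{\ell_1}$ satisfies $\mathcal A\subseteq\mathcal{SE}(Y)$. So $\mathcal G_{\ell_1}$ is not strongly bounded.

The same spaces have two further properties, which are not needed for this conclusion but come from the same estimates.

**Theorem A′.** For $A\subseteq\{0,1\}^{\mathbb N}$, the spaces $X_\sigma$ $(\sigma\in A)$ embed into a common separable $\ell_1$-free space if and only if $A$ is countable.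

**Theorem B.** Let $\sigma\in\{0,1\}^{\mathbb N}$ and let $J:X_\sigma\to Y$ be an isomorphic embedding into a Banach space $Y$. If there are compact operators $P_n:X_\sigma\to Y$ with $P_nx\to Jx$ for all $x\in X_\sigma$, then $Y$ contains $\ell_1$. In particular $X_\sigma$ does not embed into any $\ell_1$-free space with a Schauder basis, or with the bounded approximation property.

Let us unpack this. Write $\Delta=\{0,1\}^{\mathbb N}$. Every separable Banach space is isometric to a closed subspace of $\mathcal C(\Delta)$, so the set $\mathcal{SB}$ of all closed subspaces of $\mathcal C(\Delta)$ serves as a set of all separable Banach spaces. It carries the Effros Borel structure, generated by the sets $\{X:X\cap V\ne\emptyset\}$, $V\subseteq\mathcal C(\Delta)$ open, and with it $\mathcal{SB}$ is a standard Borel space. A subset is *analytic* if it is the projection of a Borel subset of $\mathcal{SB}\times P$ for some Polish space $P$, and *coanalytic* if its complement is analytic. A set that is both is Borel.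

For $Z\in\mathcal{SB}$ let $\mathcal{SE}(Z)$ be the set of all $X\in\mathcal{SB}$ isomorphic to a subspace of $Z$. This set is analytic.

**Definition.** A class $\mathcal C\subseteq\mathcal{SB}$ closed under isomorphism is *strongly bounded* if for every analytic $\mathcal A\subseteq\mathcal C$ there is $Y\in\mathcal C$ with $\mathcal A\subseteq\mathcal{SE}(Y)$.

For an infinite-dimensional separable $Y$, let $\mathcal G_Y$ be the class of all $X\in\mathcal{SB}$ that contain no isomorphic copy of $Y$. Three facts may be taken as known.

(a) Each $\mathcal G_Y$ is coanalytic and non-Borel. In particular no $Z\in\mathcal G_Y$ satisfies $\mathcal G_Y=\mathcal{SE}(Z)$, since $\mathcal{SE}(Z)$ is analytic, and a set that is analytic and coanalytic is Borel.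

(b) Each $\mathcal G_Y$ carries a natural coanalytic rank obtained from a tree.

(c) (Dodos) $\mathcal G_{\mathcal C(\Delta)}$, the class of non-universal spaces, is strongly bounded.

So a single member of $\mathcal G_Y$ never contains all of $\mathcal G_Y$. Strong boundedness asks for the next best thing: one member for each analytic part. The question is whether this holds for $\mathcal G_{\ell_1}$, and Theorem A says no. The deduction takes one line. By A(1) and A(2), $\mathcal A$ is an analytic subset of $\mathcal G_{\ell_1}$. If $\mathcal A\subseteq\mathcal{SE}(Y)$, then all the $X_\sigma$, uncountably many indices, embed into $Y$, and A(3) puts $\ell_1$ into $Y$.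

## 2. Countable families, the spaces $\ell_q$, and where interpolation stops

A sequence $(x_k)$ in a Banach space is *weakly Cauchy* if $(f(x_k))$ converges for each functional $f$. By Hahn–Banach this may be tested in any larger Banach space. Our criterion for being $\ell_1$-free is the following.

**Rosenthal's $\ell_1$-theorem** (PNAS 1974). Every bounded sequence in an $\ell_1$-free space has a weakly Cauchy subsequence.

The converse is elementary. Given a subsequence $(e_{k_i})$ of the unit vector basis of $\ell_1$, the functional in $\ell_\infty$ with value $(-1)^i$ at $k_i$ and $0$ elsewhere does not converge along it. So a space in which every bounded sequence has a weakly Cauchy subsequence is $\ell_1$-free.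

*Countably many spaces.* Let $X_1,X_2,\dots$ be separable and $\ell_1$-free, and let $Y=(\sum_mX_m)_{\ell_2}$. Then $Y$ is separable and contains every $X_m$. By a diagonal argument, each bounded sequence in $Y$ has a subsequence that is weakly Cauchy in each coordinate. It then converges against all finitely supported functionals, which are norm dense in $Y^*=(\sum_mX_m^*)_{\ell_2}$. A bounded sequence that converges against a norm dense set of functionals is weakly Cauchy. So $Y$ is $\ell_1$-free, and countable families never cause trouble.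

*An uncountable family that causes no trouble.* For $1\le p<q\le2$ the space $L_p[0,1]$ contains an isometric copy of $\ell_q$ (use $q$-stable variables). Hence $(\sum_{m\ge 2}L_{1+1/m})_{\ell_2}$ contains $\ell_q$ for every $1<q\le2$. It is separable and reflexive, thus $\ell_1$-free. Uncountability alone is no obstruction.

*The natural attempt at a positive answer.* Let $\mathcal A\subseteq\mathcal G_{\ell_1}$. All members are subspaces of $\mathcal C(\Delta)$, and each unit ball $B_X$ has the property that every sequence in it has a weakly Cauchy subsequence. Put $W=\overline{\mathrm{absconv}}\bigcup_{X\in\mathcal A}B_X$, let $B$ be the unit ball of $\mathcal C(\Delta)$, let $\|\cdot\|_n$ be the gauge of $2^nW+2^{-n}B$, and set $|||x|||=(\sum_n\|x\|_n^2)^{1/2}$. If $x\in X\in\mathcal A$, then $\|x\|_n\le2^{-n}\|x\|$. Also $2W+\frac12B\subseteq\frac52B$. So $\frac25\|x\|\le|||x|||\le\|x\|$ on $X$, and every $X$ embeds. Section 6 shows that this interpolation norm gives an $\ell_1$-free space as soon as every sequence in $W$ has a weakly Cauchy subsequence, and Lemma 1 shows that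 it suffices to check this for the union $\bigcup_{X}B_X$. For finitely many $X$ this holds. For countably many one replaces the balls by $2^{-m}B_{X_m}$: a sequence either returns infinitely often to one of them or has a subsequence tending to $0$ in norm.

For an uncountable family there is nothing to rescale, and the attempt stops at one exact point: a sequence $x_i\in B_{X_i}$ with one term from each of infinitely many spaces. Nothing makes it have a weakly Cauchy subsequence. A counterexample should be built so that such mixed sequences are bad in every separable common superspace. The remark in Section 8 exhibits such a sequence for our family.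

*What a counterexample has to do.* Suppose all $X_\sigma$ are completions of one countable-dimensional space $\Phi$ of functions on a compact tree space $K$, containing the indicators $\mathbf 1_{N_s}$ of cylinders, and suppose that evaluations at points are bounded on $X_\sigma$. Let $T_\sigma:X_\sigma\to Y$ be embeddings for uncountably many $\sigma$. Since $Y$ is separable, we find $\sigma\ne\tau$ that agree on a long initial segment and satisfy $T_\tau\approx T_\sigma$ on any prescribed finite set of vectors. Extend evaluation: choose $v_z\in Y^*$ with $v_z(T_\sigma\varphi)=\varphi(z)$. Then $f_z=v_z\circ T_\tau$ is a functional on $X_\tau$ with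
$$f_z(\mathbf 1_{N_s})\approx\mathbf 1_{N_s}(z)\quad\text{for all nodes }s\text{ of level }k,$$
and nothing more is known about it. We want unit vectors $x$ of $X_\tau$ on which $f_z(x)$ behaves like a $\pm1$ pattern in $z$: such patterns produce $\ell_1$ in $Y$.

The first idea is to put all sign combinations $\sum_{s}\varepsilon_s\mathbf 1_{N_s}$, over all nodes $s$ of level $k$, into the unit ball. This asks for too much. If each node of level $k-1$ has children labelled by a bit $\xi_k$, then the functions $r_k=(-1)^{\xi_k}$ are in the ball. They take all sign patterns, so $\|\sum a_kr_k\|_\infty=\sum|a_k|$. As the norm of $X$ dominates a multiple of the sup norm, $X$ itself contains $\ell_1$. The same happens if we sum only over the nodes of level $k$ on one fixed Cantor set with independent bits $\xi_k$.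

The way out is to use sign combinations of smaller sets $D_s\subseteq N_s$, where $s$ runs over the nodes of a "line" (a Cantor set of points carrying all sequences $\xi$), with two properties:

- the $D_s$ built for $\tau$ avoid the $\tau$-version of the line, so that no independence is created inside $X_\tau$;
- for a random point $z$ of the $\sigma$-version of a random line, no family of functionals $f_z\in X_\tau^*$, $\|f_z\|\le\Lambda$, sees on average a difference between $\mathbf 1_{N_{z|k}}$ and $\mathbf 1_{D_{z|k}}$.

The difference $N_s\setminus D_s$ will consist of a few random holes. Their positions depend on a "hidden direction" of the line, which is independent of the point $z$.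

## 3. Weak precompactness passes to convex hulls

Two more published results are used. Recall that pairs $(A_k,B_k)$ of subsets of a set are *independent* if $\bigcap_{k\in F}A_k\cap\bigcap_{k\in F'}B_k\neq\emptyset$ for all disjoint finite $F,F'\subseteq\mathbb N$. For instance $A_k=\{\xi_k=0\}$, $B_k=\{\xi_k=1\}$ in $\{0,1\}^{\mathbb N}$ are independent.

**The combinatorial core of Rosenthal's theorem** (same paper). A bounded sequence of real functions on a set with no pointwise convergent subsequence has a subsequence $(w_k)$ and reals $\alpha<\beta$ such that the pairs $A_k=\{w_k\le\alpha\}$, $B_k=\{w_k\ge\beta\}$ are independent.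

**Borel selection** (Kuratowski–Ryll-Nardzewski). A closed subset of a product $K\times V$ of compact metrizable spaces, all of whose sections over $K$ are nonempty, contains the graph of a Borel map $K\to V$.

Let $K$ be compact metrizable. A bounded sequence in $C(K)$ is weakly Cauchy if and only if it converges pointwise. One direction uses point masses. The other uses Riesz's theorem and dominated convergence: if $f_k\to f$ pointwise and boundedly, then $\int f_k\,d\mu\to\int f\,d\mu$ for every measure $\mu$. The limit $f$ need not be continuous.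

**Definition.** A bounded set $G\subseteq C(K)$ is *weakly precompact* if each sequence in $G$ has a pointwise convergent subsequence.

Example: in $K=\{0,1\}^{\mathbb N}$ the indicators $\mathbf 1_{N_u}$ of cylinders form a weakly precompact set. Given $(u_i)$, either the lengths are bounded on a subsequence and some $u$ repeats infinitely often, or we pass to a subsequence along which the lengths tend to infinity and $u_i|j$ is eventually equal to $z|j$ for each $j$, for some $z\in K$. Then $\mathbf 1_{N_{u_i}}\to0$ at every point other than $z$, and a further subsequence converges at $z$. Non-example: the functions $(-1)^{\xi_k}$, since along any subsequence some point gives alternating values.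

**Lemma 1.** If $G\subseteq C(K)$ is weakly precompact, so is its norm-closed absolutely convex hull $W$.

*Proof.* The aim is to turn an independent sequence in $W$ into one that is uniformly separated in some $L_1(\mu)$.

First, let $\mu$ be any probability measure on $K$. By dominated convergence every sequence in $G$ has an $L_1(\mu)$-convergent subsequence, so $G$ is relatively compact in $L_1(\mu)$. By Mazur's theorem its closed absolutely convex hull in $L_1(\mu)$ is compact, and it contains $W$. So $W$ is relatively compact in $L_1(\mu)$.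

Now suppose some sequence in $W$ has no pointwise convergent subsequence. Take $(w_k),\alpha<\beta,A_k,B_k$ from the combinatorial core. The sets $A_k,B_k$ are closed and disjoint. Put $F=\bigcap_k(A_k\cup B_k)$ and $\varphi:F\to\{0,1\}^{\mathbb N}$, $\varphi(t)_k=1$ iff $t\in B_k$. It is continuous, because $F\cap A_k$ and $F\cap B_k$ are closed and complementary in $F$. It is onto, because for each $\theta\in\{0,1\}^{\mathbb N}$ the closed sets ($A_k$ if $\theta_k=0$, $B_k$ if $\theta_k=1$) have the finite intersection property. Apply Borel selection to $\{(\theta,t):\varphi(t)=\theta\}$ to get a Borel $\psi$ with $\varphi\circ\psi=\mathrm{id}$, and let $\mu$ be the image of Haar (coin-tossing) measure under $\psi$. Then the image of $\mu$ under $\varphi$ is Haar measure. For $k\ne l$ the set $(A_k\cap B_l)\cup(B_k\cap A_l)$ has $\mu$-measure $\frac12$, and $|w_k-w_l|\ge\beta-\alpha$ on it. So $\|w_k-w_l\|_{L_1(\mu)}\ge(\beta-\alpha)/2$ for all $k\ne l$, which contradicts relative compactness. $\square$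

## 4. Points, polynomial lines, and holes steered by $\sigma$

*The fields and the coding maps.* Let $\mathbb F_j$ be the field with $Q_j=2^{j+4}$ elements, $j\ge1$. Fix injections $e_j:\{0,1\}^{j-1}\to\mathbb F_j$, and fix injections
$$v_j^0,v_j^1:\{0,1\}\times\mathbb F_{j+1}\to\mathbb F_j^2\quad\text{with disjoint images.}$$
These exist since $2\cdot 2Q_{j+1}=2^{j+7}\le2^{2j+8}=Q_j^2$.

**Points.** Let $A_1=\{0,1\}\times\mathbb F_1\times\{0\}$ and $A_j=\{0,1\}\times\mathbb F_j\times\mathbb F_{j-1}$ for $j\ge2$, with elements written $(\xi_j,y_j,t_j)$. Put $\mathcal P_n=\prod_{j\le n}A_j$, $\mathcal T=\bigcup_{n\ge0}\mathcal P_n$, $K=\prod_jA_j$. For $s\in\mathcal T$ let $N_s\subseteq K$ be its clopen cylinder, $\mathrm{ch}(s)$ its set of children, $s|j$ its restriction to level $j$, and $\xi(s)$ its sequence of $\xi$-coordinates. The notation $z|j,\xi(z)$ is used also for $z\in K$.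

**Lines.** Let $C_j=\mathbb F_j^4\ni c_j=(c_{j,0},c_{j,1},c_{j,2},c_{j,3})$, $\mathcal L_n=\prod_{j\le n}C_j$, $\Omega=\prod_jC_j$.

**Incidence.** Let $\sigma\in\{0,1\}^{\mathbb N}$ and $L=(c_1,\dots,c_n)\in\mathcal L_n$, $n\ge1$. Then $[L]_\sigma$ is the set of $s\in\mathcal P_n$ with
$$y_j=\sum_{i=0}^3c_{j,i}X_{j-1}^i\quad(1\le j\le n),\qquad X_{j-1}=e_j(\xi_1,\dots,\xi_{j-1}),\tag{1}$$
$$t_j=c_{j-1,1}+\big\langle(c_{j-1,2},c_{j-1,3}),\,v_{j-1}^{\sigma(j-1)}(\xi_j,y_j)\big\rangle\quad(2\le j\le n).\tag{2}$$

Each part has a task. Equation (1) is a cubic polynomial evaluated at a code of the past bits. It makes two lines that split at level $k$ meet above at most three words of length $k-1$. In (2) the pair $(c_{j-1,2},c_{j-1,3})$ is the hidden direction, and the bit $\sigma(j-1)$ chooses which of two disjoint sets of vectors it is paired with. The coefficients $c_{j,0}$ and $c_{j,1}$ will make $y_j$ and $t_{j+1}$ uniform whatever the hidden direction is.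

For each $\xi\in\{0,1\}^n$ there is exactly one $s\in[L]_\sigma$ with $\xi(s)=\xi$: (1) gives the $y_j$, then (2) gives the $t_j$. The set $[L]_\sigma$ depends only on $L$ and $\sigma(1),\dots,\sigma(n-1)$. If $s\in[L]_\sigma$, then $s|j\in[L|j]_\sigma$ for $1\le j\le n$.

Example. For $n=1$, with $p_1$ the polynomial with coefficients $c_1$, the set $[L]_\sigma$ is $\{(\xi_1,p_1(e_1(\emptyset)),0):\xi_1=0,1\}$: two of the $64$ elements of $A_1$, and $\sigma$ plays no role. For $n=2$ it has four elements. Now $y_2=p_2(e_2(\xi_1))$ depends on $\xi_1$, and $t_2=c_{1,1}+\langle(c_{1,2},c_{1,3}),v_1^{\sigma(1)}(\xi_2,y_2)\rangle$ depends on $\sigma(1)$.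

**Holes.** For $L\in\mathcal L_n$ and $s\in[L]_\sigma$, let $Z_\sigma(L,s)$ be the set of children $u=(s,(\xi',y',t'))$ of $s$ with $t'=c_{n,1}+\langle(c_{n,2},c_{n,3}),v_n^{\sigma(n)}(\xi',y')\rangle$. Put
$$\partial_\sigma(L,s)=N_s\setminus\bigcup_{u\in Z_\sigma(L,s)}N_u.$$

So $Z_\sigma(L,s)$ contains exactly one $t'$ for each $(\xi',y')$, that is, a fraction $1/Q_n$ of all children. For $n=1$ these are $128$ of $|A_2|=2\cdot64\cdot32=4096$ children. The definition does not involve $c_{n+1}$: the hole is open wherever a continuation of the line could pass. By (2),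
$$s\in[L]_\sigma,\ L\in\mathcal L_n,\ 1\le j<n\ \Longrightarrow\ s|(j+1)\in Z_\sigma(L|j,s|j).\tag{3}$$
Consequently,
$$\text{for fixed }L\in\mathcal L_n\text{ the sets }\partial_\sigma(L|j,s)\ (1\le j\le n,\ s\in[L|j]_\sigma)\text{ are pairwise disjoint.}\tag{4}$$
To see (4), let $s\in[L|j]_\sigma$ and $s'\in[L|j']_\sigma$ be distinct. If they are incomparable, then $N_s\cap N_{s'}=\emptyset$. If $s'$ strictly extends $s$, then $N_{s'}\subseteq N_{s'|(j+1)}$, and $s'|(j+1)\in Z_\sigma(L|j,s)$ by (3), so $N_{s'}$ is disjoint from $\partial_\sigma(L|j,s)$.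

**Infinite lines.** For $\omega\in\Omega$ let $P^\sigma_\omega=\{z\in K:z|j\in[\omega|j]_\sigma\ \forall j\ge1\}$. For each $\xi\in\{0,1\}^{\mathbb N}$ it contains exactly one point with $\xi$-coordinates $\xi$, denoted $p_\sigma(\omega,\xi)$, and it has no other points. The map $p_\sigma$ is continuous.

## 5. Two weakly precompact families of step functions

**The family $\mathcal H_\sigma$.** It consists of all
$$h=\sum_{j=1}^r\sum_{s\in[L|j]_\sigma}\varepsilon_s\mathbf 1_{\partial_\sigma(L|j,s)},\qquad r\ge1,\ L\in\mathcal L_r,\ \varepsilon_s\in\{-1,0,1\}.$$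

These functions are continuous, and $|h|\le1$ by (4). They are the punctured sign combinations promised in Section 2.

**Lemma 2.** $\mathcal H_\sigma$ is weakly precompact.

*Proof.* Let $h^i$ be given by $L^i\in\mathcal L_{r_i}$ and $\varepsilon^i$. If $(r_i)$ has a bounded subsequence, then finitely many functions are involved and one of them occurs infinitely often.

**Step 1: choose a limit line.** Otherwise pass to a subsequence such that $r_i\to\infty$, such that for some $\omega\in\Omega$ we have $L^i|j=\omega|j$ for all large $i$, for each $j$, and such that $\varepsilon_s^i$ is eventually constant for each of the countably many $s\in\bigcup_j[\omega|j]_\sigma$. Let $k_i=\min\{j\le r_i:L^i|j\ne\omega|j\}$, with $k_i=\infty$ if there is no such $j$. Then $k_i\to\infty$.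

**Step 2: convergence off the limit line.** Let $z\notin P^\sigma_\omega$, say $z|j\notin[\omega|j]_\sigma$. For large $i$ we have $L^i|j=\omega|j$, so $z|j\notin[L^i|j]_\sigma$, and hence $z|j'\notin[L^i|j']_\sigma$ for $j\le j'\le r_i$. A term of level $j'$ can be nonzero at $z$ only if its $s$ equals $z|j'$, so only levels below $j$ contribute. There $L^i$ agrees with $\omega$ and the signs are eventually constant. So $h^i(z)$ is eventually constant.

**Step 3: on the limit line, only points where the lines meet after splitting survive.** Let $z\in P^\sigma_\omega$. At a level $j<k_i$, $j\le r_i$, the only term that could be nonzero at $z$ is that of $s=z|j$. But $L^i|j=\omega|j$, and $z|(j+1)\in Z_\sigma(\omega|j,z|j)$ by (3), so $z$ lies in the hole and the term vanishes. Thus if $h^i(z)\ne0$, then $k=k_i<\infty$ and $z|j\in[L^i|j]_\sigma$ for some $j\ge k$, hence $z|k\in[L^i|k]_\sigma$. Also $z|k\in[\omega|k]_\sigma$. By minimality of $k$ the $k$-th coordinates of $L^i$ and $\omega$ differ. By (1), the two distinct polynomials of degree at most $3$ over $\mathbb F_k$ with these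 coefficient vectors agree at $e_k(\xi(z)|(k-1))$.

**Step 4: remove the exceptional points.** Let $R_i$ be the set of words $\zeta\in\{0,1\}^{k_i-1}$ such that these two polynomials agree at $e_{k_i}(\zeta)$, and $R_i=\emptyset$ if $k_i=\infty$. It depends only on $L^i$ and $\omega$. Since $e_{k_i}$ is injective and distinct polynomials of degree at most $3$ agree at no more than three points, $|R_i|\le3$. Pass to a subsequence along which $|R_i|=m$ is constant and the words of $R_i$, suitably enumerated, converge coordinatewise to sequences $\xi^1,\dots,\xi^m$ (their lengths tend to infinity). If $z\in P^\sigma_\omega$ and $\xi(z)\notin\{\xi^1,\dots,\xi^m\}$, then for each $a$ some coordinate of $\xi(z)$ differs from that of $\xi^a$, so $\xi(z)|(k_i-1)$ differs from the $a$-th word of $R_i$ for large $i$. Hence $\xi(z)|(k_i-1)\notin R_i$ and $h^i(z)=0$ for all large $i$. At most three points of $P^\sigma_\omega$ remain, and a further subsequence makes $(h^i)$ converge at these. $\square$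

The second family will bound sums of the form $\sum_u|f(\mathbf 1_{N_u}g_u)|$ over the nodes $u$ that branch off a path.

**The family $\mathcal D_\sigma$.** For $s\in\mathcal P_l$, $l\ge1$, let
$$O(s)=\{u:u\in\mathrm{ch}(s|j),\ u\ne s|(j+1),\ 0\le j<l\}.$$
$\mathcal D_\sigma$ is the set of all
$$\sum_{u\in O(s)}\eta_u\mathbf 1_{N_u}g_u,\qquad l\ge1,\ s\in\mathcal P_l,\ \eta_u\in\{-1,0,1\},\ g_u\in\mathcal H_\sigma\cup\{\mathbf 1\}.$$

The sets $N_u$, $u\in O(s)$, are disjoint, so these functions are bounded by $1$. Example: if $u\ne\emptyset$ and $s$ is a sibling of $u$, then $u\in O(s)$, so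
$$\mathbf 1_{N_u}g\in\mathcal D_\sigma\quad\text{for all }u\in\mathcal T\setminus\{\emptyset\},\ g\in\mathcal H_\sigma\cup\{\mathbf 1\}.\tag{5}$$

**Lemma 3.** $\mathcal D_\sigma$ is weakly precompact.

*Proof.* The point is that a sequence of paths converges to one path, off which everything is decided locally by Lemma 2. Let $w^i$ be given by $s^i\in\mathcal P_{l_i},\eta^i,g^i$. If $(l_i)$ has a bounded subsequence, we may assume that $s^i=s$ is constant. Then we pass to constant $\eta^i_u$ and apply Lemma 2 successively to the finitely many sequences $(g^i_u)_i$, $u\in O(s)$. (Adding the one function $\mathbf 1$ to $\mathcal H_\sigma$ does not affect weak precompactness.)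

Otherwise pass to a subsequence with $l_i\to\infty$ and, for some $z\in K$ and each $j$, $s^i|j=z|j$ eventually. The set $K\setminus\{z\}$ is the disjoint union of the countably many $N_u$ with $u\in\mathrm{ch}(z|j)$, $u\ne z|(j+1)$, $j\ge0$. For each such $u$, eventually $u\in O(s^i)$ and $w^i=\eta^i_ug^i_u$ on $N_u$. By Lemma 2 and a diagonal argument there is a subsequence along which, for every such $u$, $\eta^i_u$ is eventually constant and $(g^i_u)_i$ converges pointwise. So $(w^i)$ converges on $K\setminus\{z\}$. As the numbers $w^i(z)$ are bounded, a further subsequence converges at $z$ too. $\square$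

## 6. The interpolation spaces $X_\sigma$ are $\ell_1$-free

Let $G_\sigma=\mathcal H_\sigma\cup\mathcal D_\sigma$, a countable set with $-G_\sigma=G_\sigma$. Let $W_\sigma$ be its norm-closed absolutely convex hull in $C(K)$ and $B$ the closed unit ball of $C(K)$. By Lemmas 1–3, $W_\sigma\subseteq B$ is weakly precompact. Let $\|\cdot\|_{\sigma,n}$ be the gauge of $2^nW_\sigma+2^{-n}B$. This set lies between $2^{-n}B$ and $(2^n+2^{-n})B$, so we get an equivalent norm on $C(K)$. Let $\Phi=\mathrm{span}\{\mathbf 1_{N_s}:s\in\mathcal T\}$, which contains $G_\sigma$, and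
$$|||x|||_\sigma=\Big(\sum_{n\ge1}\|x\|_{\sigma,n}^2\Big)^{1/2},\qquad x\in\Phi.$$

Two inequalities are all that we need to know about it. If $g\in W_\sigma$, then $2^ng\in2^nW_\sigma$, so $\|g\|_{\sigma,n}\le2^{-n}$. Since $\sum_n4^{-n}\le1$,
$$|||g|||_\sigma\le1\qquad(g\in G_\sigma).\tag{6}$$
By (5), $\mathbf 1_{N_u}\in\mathcal D_\sigma$ for $u\ne\emptyset$. Also $\mathbf 1_K=\sum_{u\in\mathcal P_1}\mathbf 1_{N_u}$. So $|||\cdot|||_\sigma$ is finite on $\Phi$. Since $2W_\sigma+\frac12B\subseteq\frac52B$,
$$\|x\|_\infty\le\tfrac52\|x\|_{\sigma,1}\le\tfrac52|||x|||_\sigma\qquad(x\in\Phi).\tag{7}$$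

**Definition.** $X_\sigma$ is the completion of $(\Phi,|||\cdot|||_\sigma)$.

It is separable, and isometric to the closure of the diagonal copy $\{(x,x,\dots):x\in\Phi\}$ in $\big(\sum_n(C(K),\|\cdot\|_{\sigma,n})\big)_{\ell_2}$. All the $X_\sigma$ contain the same dense vector space $\Phi$.

**Proof of Theorem A(1).** We show that every bounded sequence in $X_\sigma$ has a weakly Cauchy subsequence. Changing the $k$-th term by a vector of norm at most $1/k$ does not affect whether a subsequence is weakly Cauchy. So by density and scaling it suffices to treat $(x_k)$ in $\Phi$ with $|||x_k|||_\sigma<1$. For every $n$ then $\|x_k\|_{\sigma,n}<1$, so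
$$x_k=2^nw^n_k+2^{-n}b^n_k,\qquad w^n_k\in W_\sigma,\ b^n_k\in B.$$
By a diagonal argument pass to a subsequence for which $(w^n_k)_k$ is weakly Cauchy in $C(K)$ for all $n$. For every measure $\mu$ on $K$ and every $n$,
$$\limsup_{k,l}|\mu(x_k-x_l)|\le2^n\limsup_{k,l}|\mu(w^n_k-w^n_l)|+2\cdot2^{-n}\|\mu\|=2\cdot2^{-n}\|\mu\|.$$
Let $n\to\infty$: $(x_k)$ is weakly Cauchy in $C(K)$, hence in each coordinate of the $\ell_2$-sum, because the coordinate norms are equivalent to $\|\cdot\|_\infty$. The dual of the $\ell_2$-sum is the $\ell_2$-sum of the duals, where finitely supported functionals are dense. So the bounded sequence $(x_k)$ is weakly Cauchy in the $\ell_2$-sum, and so in $X_\sigma$. $\square$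

## 7. The isometry class $\mathcal A$ is analytic

**Proof of Theorem A(2).**

**Step 1: index $G_\sigma$ independently of $\sigma$.** Code an element of $\mathcal H_\sigma$ by $r$, $L\in\mathcal L_r$ and signs indexed by the words $\xi(s)\in\{0,1\}^j$, $1\le j\le r$. This is possible because $s\mapsto\xi(s)$ is a bijection of $[L|j]_\sigma$ onto $\{0,1\}^j$. Code an element of $\mathcal D_\sigma$ by $s$, $(\eta_u)$ and codes of the $g_u$. We get a countable index set $I$, the same for all $\sigma$, with $G_\sigma=\{g_i^\sigma:i\in I\}$, and for each $i\in I$ the function $g_i^\sigma$ depends only on finitely many coordinates of $\sigma$.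

**Step 2: show that the norms are Borel in $\sigma$.** Let $x\in\Phi$, $\lambda>0$. We claim that $\|x\|_{\sigma,n}<\lambda$ if and only if there are a rational $\lambda'\in(0,\lambda)$ and finitely many rationals $q_i\ge0$ with $\sum q_i\le1$ and
$$\Big\|x-\lambda'2^n\sum_iq_ig^\sigma_i\Big\|_\infty<\lambda'2^{-n}.\tag{8}$$
If (8) holds, then $x\in\lambda'(2^nW_\sigma+2^{-n}B)$, so $\|x\|_{\sigma,n}\le\lambda'<\lambda$. Conversely, let $\|x\|_{\sigma,n}<\lambda''<\lambda'<\lambda$ with $\lambda'$ rational, and write $x=\lambda''2^nw+\lambda''2^{-n}b$ with $w\in W_\sigma$, $b\in B$. The vector $(\lambda''/\lambda')w$ is in $W_\sigma$. Since $G_\sigma$ is symmetric, it can be approximated by sums $\sum q_ig^\sigma_i$ of the above kind with an error $\delta<2^{-2n}(\lambda'-\lambda'')/\lambda'$. The left side of (8) is then at most $\lambda''2^{-n}+\lambda'2^n\delta<\lambda'2^{-n}$.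

For fixed $\lambda'$ and $(q_i)$, condition (8) depends on finitely many coordinates of $\sigma$, so it defines a clopen set. Hence $\{\sigma:\|x\|_{\sigma,n}<\lambda\}$ is open, being a union of such sets, and $\sigma\mapsto|||x|||_\sigma$ is Borel for each $x\in\Phi$.

**Step 3: write $\mathcal A$ as a projection.** Let $(\varphi_k)$ enumerate the rational span $\Phi_{\mathbb Q}$ of the functions $\mathbf 1_{N_s}$, which is dense in each $X_\sigma$. Then $X\in\mathcal A$ if and only if there are $\sigma\in\{0,1\}^{\mathbb N}$ and $(x_k)\in\mathcal C(\Delta)^{\mathbb N}$ such that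

- $\|\sum_ka_kx_k\|=|||\sum_ka_k\varphi_k|||_\sigma$ for all finitely supported rational families $(a_k)$;
- $x_k\in X$ for all $k$;
- for all $V$ in a countable base of $\mathcal C(\Delta)$: if $X\cap V\ne\emptyset$, then $x_k\in V$ for some $k$.

If $X$ is isometric to $X_\sigma$, let $x_k$ be the image of $\varphi_k$. Conversely, the first condition says that $\varphi_k\mapsto x_k$ is well defined, rational-linear and isometric, so it extends to a linear isometry of $X_\sigma$ into $\mathcal C(\Delta)$ with range the closure of $\{x_k\}$. The other two conditions say that this closure is the closed space $X$. All three conditions are Borel in $(X,\sigma,(x_k))$: the first by Step 2, the others because $\{(X,x):x\in X\}$ and $\{X:X\cap V\ne\emptyset\}$ are Borel. So $\mathcal A$ is a projection of a Borel set. $\square$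

## 8. A random point on a random line does not see the holes

Let $\omega\in\Omega$ and $\xi\in\{0,1\}^{\mathbb N}$ be independent, with all coordinates independent and uniform. Fix $\sigma$ and let $z=p_\sigma(\omega,\xi)$. $\mathbb E$ and $\mathbb P$ refer to this choice. The coordinates of $\omega$ are $c_j$, those of $z$ are $(\xi_j,y_j,t_j)$.

**Lemma 4.** The law of $z$ is the uniform product measure on $K$, and $z$ is independent of $(c_{j,2},c_{j,3})_{j\ge1}$. In particular, conditionally on $z$, for each $j$ the vector $(c_{j,2},c_{j,3})$ is uniform on $\mathbb F_j^2$.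

*Proof.* Fix $\xi$ and all $(c_{j,2},c_{j,3})$. For each $N$ the map
$$(c_{j,0},c_{j,1})_{j\le N}\longmapsto\big((y_j)_{j\le N},(t_{j+1})_{j<N},c_{N,1}\big)$$
from $\prod_{j\le N}\mathbb F_j^2$ to $\prod_{j\le N}\mathbb F_j\times\prod_{j<N}\mathbb F_j\times\mathbb F_N$ is a bijection, since we can solve back: first
$$c_{j,1}=t_{j+1}-\langle(c_{j,2},c_{j,3}),v_j^{\sigma(j)}(\xi_{j+1},y_{j+1})\rangle\quad(j<N),$$
and then $c_{j,0}=y_j-\sum_{i=1}^3c_{j,i}X_{j-1}^i$ for $j\le N$. Hence, conditionally on $\xi$ and all $(c_{j,2},c_{j,3})$, the variables $y_j$ $(j\le N)$ and $t_{j+1}$ $(j<N)$ are independent and uniform. Let $N\to\infty$. This conditional law does not depend on what we fixed, and $\xi$ is uniform and independent of the $(c_{j,2},c_{j,3})$. $\square$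

**Remark (the model case $v_z=\delta_z$).** The failure announced in Section 2 is already visible. Let $\tau_n$ be $\sigma$ with the $n$-th bit flipped, and
$$x_n=\sum_{s\in[\omega|n]_\sigma}(-1)^{\xi_n(s)}\mathbf 1_{\partial_{\tau_n}(\omega|n,s)}\in\mathcal H_{\tau_n}$$
(recall $[\omega|n]_{\tau_n}=[\omega|n]_\sigma$). At $z=p_\sigma(\omega,\xi)$ we have $x_n(z)=(-1)^{\xi_n}$ unless $z|(n+1)\in Z_{\tau_n}(\omega|n,z|n)$. Subtracting (2) for $t_{n+1}$, this exceptional event says $\langle(c_{n,2},c_{n,3}),w\rangle=0$ with $w=v_n^{\tau_n(n)}(\xi_{n+1},y_{n+1})-v_n^{\sigma(n)}(\xi_{n+1},y_{n+1})\ne0$. By Lemma 4 it has probability $1/Q_n=2^{-n-4}$. These numbers sum to $\frac1{16}$, so by Fubini there is an $\omega$ such that, for $\xi$ in a set of measure at least $\frac{15}{16}$, $x_n(z)=(-1)^{\xi_n}$ for all $n$ simultaneously. Then for $n\ne m$ the functions $\xi\mapsto x_n(z),x_m(z)$ differ by $2$ on a set of measure at least $\frac12-\frac1{16}$. So $(x_n)$ has no pointwise convergent subsequence. Each $\mathcal H_{\tau}$ is weakly precompact, but $\bigcup_\tau\mathcal H_\tau$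 is not.

For a general superspace $Y$ the functional $v_z\circ T_\tau$ is not $\delta_z$. It resembles $\delta_z$ only on cylinders of a level $k$ that may be far smaller than the first place $n$ where $\tau$ and $\sigma$ differ. One could try to use only the sets $\partial_\tau(\omega|k,s)$ of level $k$. This breaks when $k<n$: then $z|(k+1)\in Z_\tau(\omega|k,z|k)$, and the functional may put its whole mass on the removed set $N_{z|(k+1)}$. So we keep following the line up to level $n$ and add at each level what can be added.

**The sets $D_{s_0}$.** Let $1\le k\le n$ and let $\tau$ satisfy $\tau(j)=\sigma(j)$ for $j<n$. Let $L=\omega|n$. Then $[L|j]_\tau=[L|j]_\sigma\ni z|j$ for $1\le j\le n$. For $s_0\in[L|k]_\tau$ put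
$$D_{s_0}=\bigcup_{j=k}^n\ \bigcup_{s\in[L|j]_\tau,\ s\supseteq s_0}\partial_\tau(L|j,s),\qquad g_L=\sum_{s_0\in[L|k]_\tau}\mathbf 1_{D_{s_0}}.$$

Since $D_{s_0}\subseteq N_{s_0}$, we have $\mathbf 1_{D_{s_0}}=\mathbf 1_{N_{s_0}}g_L$. Moreover
$$\sum_{s_0\in[L|k]_\tau}\varepsilon_{s_0}\mathbf 1_{D_{s_0}}\in\mathcal H_\tau\qquad\text{for all }\varepsilon_{s_0}\in\{-1,0,1\}.\tag{9}$$
Indeed, by (4) the union defining $D_{s_0}$ is disjoint, so this is the element of $\mathcal H_\tau$ with $r=n$, $\varepsilon_s=0$ at levels below $k$ and $\varepsilon_s=\varepsilon_{s|k}$ at levels $k,\dots,n$. In particular $g_L\in\mathcal H_\tau$.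

**Lemma 5.** Let $f_z\in X_\tau^*$ $(z\in K)$, $\|f_z\|\le\Lambda$, with $z\mapsto f_z(x)$ Borel for each $x\in\Phi$.

(a) If $\tau(n)\ne\sigma(n)$, then $\mathbb E\,|f_z(\mathbf 1_{N_{z|k}})-f_z(\mathbf 1_{D_{z|k}})|\le4\Lambda/Q_k$.

(b) If $\tau(n)=\sigma(n)$, then $\mathbb E\,|f_z(\mathbf 1_{N_{z|k}})-f_z(\mathbf 1_{N_{z|(n+1)}})-f_z(\mathbf 1_{D_{z|k}})|\le2\Lambda/Q_k$.

*Proof.* The sets $N_{z|k},N_{z|(n+1)},D_{z|k}$ depend only on finitely many coordinates of $(\omega,\xi)$, so all expressions are measurable.

**Step 1: cut $N_{z|k}$ along the path of $z$ and discard the pieces inside $D_{z|k}$.** Let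
$$U=\{u\in\mathrm{ch}(z|j):k\le j\le n,\ u\ne z|(j+1)\},\qquad u^*=z|(n+1),$$
and for $u\in U\cup\{u^*\}$ let $j(u)\in[k,n]$ be the level of its parent $z|j(u)$. Then $N_{z|k}$ is the disjoint union of the $N_u$, $u\in U\cup\{u^*\}$. If $u\notin Z_\tau(L|j(u),z|j(u))$, then $N_u\subseteq\partial_\tau(L|j(u),z|j(u))\subseteq D_{z|k}$, so $g_L=1$ on $N_u$. Therefore
$$\mathbf 1_{N_{z|k}}-\mathbf 1_{D_{z|k}}=\mathbf 1_{N_{z|k}}(1-g_L)=\sum_{u\in U\cup\{u^*\}}\mathbf 1\big[u\in Z_\tau(L|j(u),z|j(u))\big]\,\mathbf 1_{N_u}(1-g_L).\tag{10}$$

**Step 2: bound the pieces by quantities that depend on $z$ only.** The function $g_L$ depends on the hidden directions, so we take a supremum over all of $\mathcal H_\tau$. Put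
$$\|f\|_u=\sup\{|f(\mathbf 1_{N_u}g)|:g\in\mathcal H_\tau\cup\{\mathbf 1\}\},$$
a supremum over a countable set. Since $g_L\in\mathcal H_\tau$, $|f_z(\mathbf 1_{N_u}(1-g_L))|\le2\|f_z\|_u$. As $U\subseteq O(z|(n+1))$, for all $\eta_u\in\{-1,1\}$ and $g_u\in\mathcal H_\tau\cup\{\mathbf 1\}$ the function $\sum_{u\in U}\eta_u\mathbf 1_{N_u}g_u$ is in $\mathcal D_\tau$. Its norm is at most $1$ by (6). Choosing the signs $\eta_u$ suitably and the $g_u$ nearly optimal, and using (5) for $u^*$, we get
$$\sum_{u\in U}\|f_z\|_u\le\Lambda,\qquad\|f_z\|_{u^*}\le\Lambda.\tag{11}$$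

**Step 3: given $z$, each piece is a hole with small probability.** The objects $U,u^*,f_z,\|f_z\|_u$ depend only on $z$. Let $u\in U\cup\{u^*\}$, $j=j(u)$, with last coordinate $(\xi',y',t')$. Since $z\in P_\omega^\sigma$, (2) gives $t_{j+1}=c_{j,1}+\langle(c_{j,2},c_{j,3}),v_j^{\sigma(j)}(\xi_{j+1},y_{j+1})\rangle$. So the event $u\in Z_\tau(L|j,z|j)$ says
$$t'-t_{j+1}=\langle(c_{j,2},c_{j,3}),w\rangle,\qquad w=v_j^{\tau(j)}(\xi',y')-v_j^{\sigma(j)}(\xi_{j+1},y_{j+1}).$$
Here $t',t_{j+1}$ and $w$ are determined by $z$ and $u$. If $w\ne0$, then by Lemma 4 the inner product is uniform on $\mathbb F_j$ given $z$, and the conditional probability is $1/Q_j\le1/Q_k$. If $w=0$, then $\tau(j)=\sigma(j)$ because the images are disjoint, and $(\xi',y')=(\xi_{j+1},y_{j+1})$ by injectivity. For $u\in U$ this forces $t'\ne t_{j+1}$, as $u\ne z|(j+1)$, so the event is empty.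

**Step 4: conclude (a).** Here $j(u^*)=n$ and $\tau(n)\ne\sigma(n)$, so $w\ne0$ for $u^*$ as well. Apply $f_z$ to (10), take conditional expectations given $z$, and use (11): the expectation is at most $2(\Lambda+\Lambda)/Q_k$.

**Step 5: conclude (b).** Now $\tau(j)=\sigma(j)$ for all $j\le n$, and $z|(j+1)\in Z_\sigma(L|j,z|j)=Z_\tau(L|j,z|j)$ for $k\le j\le n$ because $z\in P^\sigma_\omega$. In particular $u^*\in Z_\tau(L,z|n)$. Moreover $g_L=0$ on $N_{u^*}$: for $k\le j\le n$ the only $s\in[L|j]_\tau$ with $N_s\cap N_{u^*}\neq\emptyset$ is $z|j$, and $N_{u^*}\subseteq N_{z|(j+1)}$ is disjoint from $\partial_\tau(L|j,z|j)$. So the $u^*$-term in (10) is $\mathbf 1_{N_{z|(n+1)}}$, and the terms with $u\in U$ contribute at most $2\Lambda/Q_k$ as before. $\square$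

## 9. From correlations with Walsh functions to a copy of $\ell_1$

The next lemma turns the inequality $\mathbb E f_z(\mathbf 1_{D_{z|k}})\ge\frac12$, for infinitely many $k$, into a bounded sequence of $Y$ without weakly Cauchy subsequences. Only one line $\omega$ is used in the end.

**Lemma 6.** Let $\sigma\in\{0,1\}^{\mathbb N}$, $Y$ a separable Banach space, and $K\ni z\mapsto v_z\in Y^*$ bounded with $z\mapsto v_z(y)$ Borel for all $y\in Y$. Suppose that for all large $k$ there are $n_k\ge k$, $\tau_k$ with $\tau_k(j)=\sigma(j)$ for $j<n_k$, and operators $R_k:X_{\tau_k}\to Y$ with $\sup_k\|R_k\|<\infty$, such that $f_k(z):=R_k^*v_z$ satisfies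
$$\mathbb E\big[f_k(z)(\mathbf 1_{D^k_{z|k}})\big]\ge\tfrac12,\tag{12}$$
where $D^k_{s_0}$ are the sets of Section 8 for $(\tau_k,k,n_k)$. Then $Y$ contains $\ell_1$.

*Proof.* Let $\Lambda>0$ satisfy $\Lambda\ge\|f_k(z)\|$ for all $k,z$.

**Step 1: fix one good line.** Put $q_k(\omega)=\int f_k(z)(\mathbf 1_{D^k_{z|k}})\,d\xi$ with $z=p_\sigma(\omega,\xi)$. By (9) and (6), $|q_k|\le\Lambda$. By (12), $\mathbb Eq_k\ge\frac12$. The reverse Fatou lemma gives $\mathbb E\limsup_kq_k\ge\limsup_k\mathbb Eq_k\ge\frac12$, so there is $\omega$ with $\limsup_kq_k(\omega)\ge\frac12$. Fix this $\omega$. From now on $z=p_\sigma(\omega,\xi)$. The set $M=\{k:q_k(\omega)\ge\frac14\}$ is infinite.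

**Step 2: average over Walsh signs.** For $F\subseteq\{1,\dots,k\}$ let $w_F(\xi)=(-1)^{\sum_{i\in F}\xi_i}$, evaluated also at words of length $k$. Put
$$x_{k,F}=\sum_{s_0\in[\omega|k]_\sigma}w_F(\xi(s_0))\,\mathbf 1_{D^k_{s_0}},\qquad a_k(F)=\int w_F(\xi)\,f_k(z)(x_{k,F})\,d\xi.$$
Since $[\omega|k]_\sigma=[\omega|k]_{\tau_k}$, (9) gives $x_{k,F}\in\mathcal H_{\tau_k}$, so $|||x_{k,F}|||_{\tau_k}\le1$ by (6), and $|a_k(F)|\le\Lambda$. For $\zeta,\zeta'\in\{0,1\}^k$ we have $2^{-k}\sum_Fw_F(\zeta)w_F(\zeta')=\mathbf 1[\zeta=\zeta']$. The elements of $[\omega|k]_\sigma$ are determined by their $\xi$-words, and $z|k$ is the one with word $\xi|k$. Hence $2^{-k}\sum_Fw_F(\xi)x_{k,F}=\mathbf 1_{D^k_{z|k}}$, and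
$$2^{-k}\sum_Fa_k(F)=q_k(\omega).\tag{13}$$

**Step 3: pick distinct Walsh functions with large correlation.** Let $k\in M$ and let $m$ be the number of $F$ with $a_k(F)\ge\frac18$. By (13), $\frac14\le2^{-k}m\Lambda+\frac18$, so $m\ge2^k/(8\Lambda)$. This tends to infinity with $k$, so we can choose $k_1<k_2<\cdots$ in $M$ and pairwise distinct $F_i\subseteq\{1,\dots,k_i\}$ with $a_{k_i}(F_i)\ge\frac18$.

**Step 4: no subsequence is weakly Cauchy.** Let $y_i=R_{k_i}x_{k_i,F_i}$, a bounded sequence in $Y$. Suppose $Y$ were $\ell_1$-free. By Rosenthal's theorem we may pass to a weakly Cauchy subsequence. The functions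
$$h_i(\xi)=v_z(y_i)=f_{k_i}(z)(x_{k_i,F_i}),\qquad z=p_\sigma(\omega,\xi),$$
then converge pointwise and boundedly to some $h$, because for each $\xi$ the same functional $v_z$ is applied to all $y_i$. So $\int|h_i-h|\,d\xi\to0$. The $w_{F_i}$ are distinct Walsh functions, hence orthonormal, and $\int w_{F_i}h\,d\xi\to0$ by Bessel's inequality. Therefore $\int w_{F_i}h_i\,d\xi\to0$. But $\int w_{F_i}h_i\,d\xi=a_{k_i}(F_i)\ge\frac18$, a contradiction. $\square$

## 10. Uncountably many embeddings into one separable space

**Step 1: extend point evaluations, in a Borel way.** This works for any operator $S:X_\sigma\to Y$ into a separable $Y$ with $\|Sx\|\ge C^{-1}|||x|||_\sigma$ for all $x$. Put $C_1=\frac52C$. By (7), $|\varphi(z)|\le C_1\|S\varphi\|$ for $\varphi\in\Phi$ and $z\in K$. So $S\varphi\mapsto\varphi(z)$ is well defined and linear on $S(\Phi)$, of norm at most $C_1$, and it extends to $Y$ by Hahn–Banach. Hence the set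
$$\{(z,v)\in K\times C_1B_{Y^*}:v(S\varphi)=\varphi(z)\ \forall\varphi\in\Phi\}$$
has nonempty sections over $K$. It is closed, where $C_1B_{Y^*}$ has the weak\* topology, which is compact and metrizable. By Borel selection there is a Borel map $z\mapsto v_z$ with
$$\|v_z\|\le C_1,\qquad v_z(S\varphi)=\varphi(z)\qquad(\varphi\in\Phi,\ z\in K),\tag{14}$$
and then $z\mapsto v_z(y)$ is Borel for every $y\in Y$.

**Proof of Theorem A(3).** Let $A$ be uncountable and let $T_\sigma:X_\sigma\to Y$ $(\sigma\in A)$ be embeddings, normalized so that $C_\sigma^{-1}|||x|||_\sigma\le\|T_\sigma x\|\le|||x|||_\sigma$.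

**Step 2: use separability to find two close embeddings.** For some $C$ the set $A'=\{\sigma\in A:C_\sigma\le C\}$ is uncountable. With $(\varphi_k)$ the enumeration of $\Phi_{\mathbb Q}$ from Section 7, $\{(\sigma,(T_\sigma\varphi_k)_k):\sigma\in A'\}$ is an uncountable subset of the separable metrizable space $\{0,1\}^{\mathbb N}\times Y^{\mathbb N}$, so it has a non-isolated point. That is, there are $\sigma\in A'$ and $\sigma_i\in A'\setminus\{\sigma\}$ with $\sigma_i\to\sigma$ and $T_{\sigma_i}\varphi\to T_\sigma\varphi$ for all $\varphi\in\Phi_{\mathbb Q}$.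

**Step 3: verify the hypothesis of Lemma 6.** Take $v_z$ from Step 1 for $S=T_\sigma$. Let $k$ be so large that $4C_1/Q_k\le\frac14$. Choose $i=i(k)$ with
$$n_k:=\min\{j:\sigma_i(j)\ne\sigma(j)\}\ge k,\qquad C_1\|T_{\sigma_i}\mathbf 1_{N_s}-T_\sigma\mathbf 1_{N_s}\|\le\tfrac14\quad\text{for all }s\in\mathcal P_k.$$
This is possible since $\mathcal P_k$ is finite. Put $\tau_k=\sigma_i$, $R_k=T_{\sigma_i}$ and $f_k(z)=R_k^*v_z\in X_{\tau_k}^*$, so $\|f_k(z)\|\le C_1$. For $s=z|k$, (14) gives
$$f_k(z)(\mathbf 1_{N_s})=v_z(T_\sigma\mathbf 1_{N_s})+v_z(T_{\sigma_i}\mathbf 1_{N_s}-T_\sigma\mathbf 1_{N_s})\ge1-\tfrac14=\tfrac34.$$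
Since $\tau_k$ and $\sigma$ agree before $n_k$ and differ at $n_k$, Lemma 5(a) with $n=n_k$, $\tau=\tau_k$, $\Lambda=C_1$ applies:
$$\mathbb Ef_k(z)(\mathbf 1_{D^k_{z|k}})\ge\tfrac34-\tfrac14=\tfrac12.$$
Lemma 6 shows that $Y$ contains $\ell_1$. $\square$

With A(1) and A(2) from Sections 6 and 7, Theorem A is proved. By the deduction in Section 1, $\mathcal G_{\ell_1}$ is not strongly bounded.

**Proof of Theorem A′.** If $A$ is uncountable, a common separable superspace contains $\ell_1$ by A(3). If $A$ is countable, then by A(1) and the argument for countable families in Section 2, $(\sum_{\sigma\in A}X_\sigma)_{\ell_2}$ is separable and $\ell_1$-free, and it contains all $X_\sigma$, $\sigma\in A$. $\square$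

## 11. Compact approximations of one embedding

For Theorem B there is only one $\sigma$. The role of the nearby embedding $T_\tau$ is played by a compact operator $P_N$ close to $J$ on the cylinders of level $k$. Since $\tau=\sigma$, part (b) of Lemma 5 must be used, and its extra term $f_z(\mathbf 1_{N_{z|(n+1)}})$ has to be made small. Compactness does this.

**Proof of Theorem B.** We may assume that $Y$ is separable, replacing it by the closed span of $J(X_\sigma)\cup\bigcup_nP_n(X_\sigma)$. Let $C$ be such that $\|Jx\|\ge C^{-1}|||x|||_\sigma$, put $C_1=\frac52C$, and take $v_z$ from (14) for $S=J$. Put $\Lambda=C_1\sup_n\|P_n\|$, which is finite by Banach–Steinhaus.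

**Step 1: choose $P_N$ for a given level $k$.** Let $k$ be so large that $2\Lambda/Q_k\le\frac14$. Choose $N$ with $C_1\|P_N\mathbf 1_{N_s}-J\mathbf 1_{N_s}\|\le\frac18$ for all $s\in\mathcal P_k$, and let $f_k(z)=P_N^*v_z$. Then $\|f_k(z)\|\le\Lambda$, $z\mapsto f_k(z)(x)=v_z(P_Nx)$ is Borel, and $f_k(z)(\mathbf 1_{N_{z|k}})\ge1-\frac18=\frac78$.

**Step 2: find a level $l$ at which $f_k(z)$ hardly sees $N_{z|l}$.** By Schauder's theorem $P_N^*$ is compact. So there are $\phi_1,\dots,\phi_r\in P_N^*(C_1B_{Y^*})$, hence $\|\phi_i\|\le\Lambda$, such that each $f_k(z)$ is within $\frac1{16}$ of some $\phi_i$. For $s\in\mathcal T$ we have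
$$\sum_{u\in\mathrm{ch}(s)}|\phi_i(\mathbf 1_{N_u})|\le2\Lambda.$$
To see this, fix $u_0\in\mathrm{ch}(s)$. The children $u\ne u_0$ all lie in $O(u_0)$, so sign combinations of their indicators are in $\mathcal D_\sigma$, and by (6) they contribute at most $\Lambda$. Also $|\phi_i(\mathbf 1_{N_{u_0}})|\le\Lambda$, because $|||\mathbf 1_{N_u}|||_\sigma\le1$ for $u\ne\emptyset$. By Lemma 4, given $z|(l-1)$ the node $z|l$ is uniform among $|A_l|$ children. Hence
$$\mathbb E|f_k(z)(\mathbf 1_{N_{z|l}})|\le\tfrac1{16}+\sum_{i=1}^r\mathbb E|\phi_i(\mathbf 1_{N_{z|l}})|\le\tfrac1{16}+\frac{2r\Lambda}{|A_l|}\le\tfrac18$$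
for some $l>k$, since $r$ is fixed and $|A_l|\to\infty$.

**Step 3: apply the estimates.** Lemma 5(b) with $\tau=\sigma$ and $n=l-1\ge k$ gives
$$\mathbb Ef_k(z)(\mathbf 1_{D^k_{z|k}})\ge\tfrac78-\tfrac18-\tfrac14=\tfrac12.$$
Lemma 6 with $\tau_k=\sigma$, $n_k=l-1$, $R_k=P_N$ (with $N$ depending on $k$, and $\sup_k\|R_k\|<\infty$) shows that $Y$ contains $\ell_1$.

**Step 4: the last statement.** Let $Y$ have the bounded approximation property, which holds in particular if it has a Schauder basis, and let $J:X_\sigma\to Y$ be an embedding. There is a bound $\lambda$ such that on each finite set the identity is approximated as well as we like by finite-rank operators of norm at most $\lambda$. Let $(y_m)$ be dense in $J(X_\sigma)$ and choose finite-rank $S_n$ with $\|S_n\|\le\lambda$ and $\|S_ny_m-y_m\|\le1/n$ for $m\le n$. By uniform boundedness $S_ny\to y$ for all $y\in J(X_\sigma)$. The operators $P_n=S_nJ$ are compact and converge pointwise to $J$. So $Y$ contains $\ell_1$ and is not $\ell_1$-free. $\square$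

## 12. Bounded rank, non-universal superspaces, complex scalars

*Bounded rank.* By fact (b) and the boundedness principle for coanalytic ranks, the rank on $\mathcal G_{\ell_1}$ is bounded on the analytic set $\mathcal A$ by some $\zeta<\omega_1$. So already $\{X\in\mathcal G_{\ell_1}:\mathrm{rank}(X)\le\zeta\}$ has no common $\ell_1$-free separable superspace.

*Non-universal superspaces.* A space containing $\mathcal C(\Delta)$ contains $\ell_1$, so $\mathcal A\subseteq\mathcal G_{\ell_1}\subseteq\mathcal G_{\mathcal C(\Delta)}$. By fact (c) there is a single non-universal separable space that contains all $X_\sigma$. By Theorem A every such space contains $\ell_1$. The question whether every $\mathcal G_Y$ is strongly bounded thus has a negative answer, with $Y=\ell_1$ as a counterexample.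

*Complex scalars.* Use the complexifications of the $X_\sigma$, normed by $\|x+iy\|=\sup_\theta|||x\cos\theta-y\sin\theta|||_\sigma$, the supremum of the norms of the real parts of $e^{i\theta}(x+iy)$. As a real space such a complexification is isomorphic to $X_\sigma\oplus X_\sigma$, hence $\ell_1$-free: bounded sequences have weakly Cauchy subsequences, by passing to subsequences in each summand. For A(2), the supremum may be taken over countably many $\theta$, so for $x,y\in\Phi$ the norm of $x+iy$ is Borel in $\sigma$ by Section 7. The coding of Section 7 works with complex-rational combinations in place of rational ones. If uncountably many of these spaces embed into a separable complex space $Y$, then so do the $X_\sigma$ into the underlying real space, which therefore contains real $\ell_1$ by A(3). So $Y$ has a bounded sequence without weakly Cauchy subsequence, and by Dor's complex version of Rosenthal's theorem $Y$ contains complex $\ell_1$.
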